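# A tree of sign patterns: pairwise moment comparison does not control Bernoulli suprema

## 1. One tree, two families of vectors

Fix an integer $N\ge 2$. Put
$$M_k=N^{2k},\qquad r_k=N^{-k-1}\qquad(1\le k\le N),\qquad M=N^{2N+4}.$$
Consider words $a=(a_1,\dots,a_N)$ whose $k$-th letter $a_k=(a_{k,i})_{i\le M_k}$ is itself a string of $M_k$ signs. The set of words is
$$A=\prod_{k=1}^N\{-1,1\}^{M_k}.$$
Write $a|k=(a_1,\dots,a_k)$ for the prefix of length $k$, and $W_k=\{a|k:a\in A\}$ for the set of such prefixes. The prefixes, ordered by extension, form a tree of depth $N$ in which the number of children of a node grows very fast with its depth.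

We attach two vectors to each leaf $a$. The first lives on coordinates $(k,i)$ with $1\le k\le N$, $i\le M_k$:
$$x(a)=\sum_{k=1}^N \frac1{M_k}\sum_{i\le M_k}a_{k,i}\,e_{(k,i)} .$$
The second lives on other coordinates: one for each word $a\in A$, and $M$ for each prefix, labeled $(w,j)$ with $w\in\bigcup_kW_k$, $j\le M$ (all distinct):
$$y(a)=3\,e_a+10\sum_{k=1}^N \frac{r_k}{\sqrt M}\sum_{j\le M}e_{(a|k,\,j)} .$$
Here and below $e_{\cdot}$ are unit vectors, and finite or countable index sets are identified with subsets of $\mathbb N$, so that all our vectors lie in $\ell^2$.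

For $N=2$ we have $M_1=4$, $M_2=16$, $r_1=\frac14$, $r_2=\frac18$, $M=256$, and $|A|=2^{20}$. The vector $x(a)$ has $20$ entries, four equal to $\pm\frac14$ and sixteen equal to $\pm\frac1{16}$. The vector $y(a)$ has a single entry $3$, then $256$ entries $\frac5{32}$ on coordinates that depend only on $a_1$, and $256$ entries $\frac5{64}$ on coordinates that depend on all of $a$.

Now hang independent random signs on all coordinates and form the corresponding random sums $B_{x(a)}$ and $B_{y(a)}$. We shall see that for every pair $a,b$ the difference $B_{x(a)}-B_{x(b)}$ is no larger than $B_{y(a)}-B_{y(b)}$ in every $L^p$ norm, $p\ge2$. Nevertheless the expected maximum of the $B_{x(a)}$ is $N$, and that of the $B_{y(a)}$ is at most $17$. Comparing all pairs in all moments does not, then, let us compare suprema, and this is the purpose of the construction.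

## 2. Bernoulli suprema under pairwise moment comparison

Let $\varepsilon_1,\varepsilon_2,\dots$ be i.i.d. Rademacher variables, $\mathbb P(\varepsilon_i=\pm1)=\frac12$. For $t\in\ell^2$ let
$$B_t=\sum_{i\ge1}t_i\varepsilon_i ,$$
a series that converges in $L^2$ and almost surely, with $\|B_t\|_2=\|t\|_2$. Here $\|\xi\|_p=(\mathbb E|\xi|^p)^{1/p}$ for a random variable $\xi$, while $\|t\|_1,\|t\|_2$ are the $\ell^1$ and $\ell^2$ norms of a vector.

**Definition.** For $T\subset\ell^2$ put $S_B(T)=\mathbb E\sup_{t\in T}B_t$, where for infinite $T$ this means $S_B(T)=\sup\{\mathbb E\sup_{t\in F}B_t:F\subset T\text{ finite}\}$.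

Two examples show the two ways in which $S_B$ can be large. If $T=\{-\frac1m,\frac1m\}^m$, the signs of $t$ may be chosen to agree with those of $\varepsilon$, so $\sup_{t\in T} B_t=1$: the supremum is the common $\ell^1$ norm. If $T=\{e_1,\dots,e_m\}$, then $\sup_{t\in T} B_t=1$ unless all signs are $-1$, so $S_B(T)=1-2\cdot2^{-m}$. If each $e_w$ is replaced by a normalized block $M^{-1/2}\sum_{j\le M}e_{(w,j)}$ with $M$ huge, then $B$ becomes nearly Gaussian, and the supremum over $m$ such blocks is unbounded as $m\to\infty$ (Section 3).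

**Hypothesis (H).** A map $\varphi:T\to\ell^2$ satisfies (H) if
$$\|B_{\varphi(t)}-B_{\varphi(s)}\|_p\le\|B_t-B_s\|_p\qquad\text{for all }p\ge2\text{ and all }s,t\in T.$$

The question, taken from "Extended Bernoulli comparison", is whether (H) implies $S_B(\varphi(T))\le K\,S_B(T)$ with a universal constant $K$. The same source records that assuming the comparison only for $p=2$ is not enough, and that under (H) the bound is known in either of two extra situations: (a) $\varphi$ is linear, $T=-T$, $T$ is convex, and the closed linear span of $T$ is $\ell^2$; (b) the supports $J(t)=\{i:t_i\ne0\}$, $t\in T$, are pairwise disjoint. The set $\{y(a):a\in A\}$ is in neither situation: all entries are nonnegative and not all are zero, so it is not symmetric, and two words with the same first letter give overlapping supports.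

The answer to the question is no.

**Theorem 1.** For every integer $N\ge 2$ there are a finite set $T\subset \ell^2$ of finitely supported vectors, with $\log_2|T|\le 2N^{2N}$, and a map $\varphi:T\to\ell^2$ satisfying (H) such that
$$S_B(T)\le 17,\qquad S_B(\varphi(T))=N .$$
In particular no universal $K$ exists.

**Theorem 2.** There are $T\subset\ell^2$ and $\varphi:T\to\ell^2$ satisfying (H) with $S_B(T)\le 17$ and $S_B(\varphi(T))=\infty$.

**Theorem 3.** Let $R(n)$ be the supremum of $S_B(\varphi(T))/S_B(T)$ over all $T\subset \ell^2$ with $2\le |T|\le n$ and all $\varphi$ satisfying (H). There are universal $0<c<C<\infty$ such that for all $n\ge 2^{32}$, with $\Lambda=\ln\log_2 n$,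
$$c\,\frac{\Lambda}{\ln\Lambda}\le R(n)\le C\,\frac{\Lambda}{\ln \Lambda}.$$

So for sets of at most $n$ points the worst ratio is, up to universal constants, $\log\log n/\log\log\log n$. The proofs of Theorems 1 and 2 are elementary and self-contained. The upper bound in Theorem 3 uses three published theorems, recalled in Section 9.

## 3. Two points, second moments only, and isolated signs

**Two points.** Let $T=\{s,t\}$. Since $\max(\xi,\eta)=\frac12(\xi+\eta)+\frac12|\xi-\eta|$ and $\mathbb EB_s=\mathbb EB_t=0$,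
$$S_B(T)=\tfrac12\|B_{t-s}\|_1 .$$
For any $v\in\ell^2$ we have $\mathbb EB_v^4\le3\|v\|_2^4$ (for finitely supported $v$ the left side is $3\|v\|_2^4-2\sum v_i^4$; in general use Fatou). By Hölder, $\mathbb EB_v^2\le(\mathbb E|B_v|)^{2/3}(\mathbb EB_v^4)^{1/3}$, hence $\|B_v\|_2\le\sqrt3\,\|B_v\|_1$. With $p=2$ in (H),
$$S_B(\varphi(T))\le\tfrac12\|B_{\varphi(t)-\varphi(s)}\|_2\le\tfrac12\|B_{t-s}\|_2\le\sqrt3\,S_B(T).$$
For two points second moments suffice. Trouble can only come from many points.

**Second moments only.** Let $T=\{e_1,\dots,e_m\}$ and $\varphi(e_w)=M^{-1/2}\sum_{j\le M}e_{(w,j)}$. All distances in $T$ and in $\varphi(T)$ equal $\sqrt2$, so (H) holds for $p=2$, and $S_B(T)\le1$. Let $Z_w=B_{\varphi(e_w)}$; these are i.i.d. with $\|Z_w\|_2=1$. Fix $\kappa>0$ and a standard Gaussian $g$. By the central limit theorem we may choose $M$ with $\mathbb P(Z_1>\kappa)\ge\delta:=\frac12\mathbb P(g>\kappa)$, and then $m$ with $(1-\delta)^m\le\frac12$. Since $\max_wZ_w\ge\kappa\mathbf 1_{\{\max_w Z_w>\kappa\}}-Z_1^-$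 and $\mathbb EZ_1^-\le1$, we get $S_B(\varphi(T))\ge\frac\kappa2-1$, which is as large as we like. High moments exclude this example: as $p\to\infty$ we have $\|B_{e_1-e_2}\|_p\to2$, but $\|Z_1-Z_2\|_p\to2\sqrt M$.

**Isolated signs as a source.** Take the images $x(a)$ of Section 1 and try the simplest source, $T=\{c\,e_a:a\in A\}$, $\varphi(c\,e_a)=x(a)$. For $b=-a$ we have $\|B_{x(a)-x(b)}\|_p\to\|x(a)-x(b)\|_1=2N$ as $p\to\infty$, while $\|c(\varepsilon_a-\varepsilon_b)\|_p\to2c$. So (H) forces $c\ge N$. But then $S_B(T)=c\,(1-2\cdot2^{-|A|})\ge\frac c2\ge\frac N2$, and the ratio $S_B(\varphi(T))/S_B(T)$ is at most $2$. Isolated signs pay for the full $\ell^1$ diameter of the image.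

## 4. Where a proof by chaining gets stuck, and how the tree exploits it

Suppose one tries to prove $S_B(\varphi(T))\le K\,S_B(T)$ for finite $T$, and write $S=S_B(T)$. Bernoulli processes have two sources of size, as in the examples of Section 2. By the Bernoulli theorem (Section 9), every $t\in T$ splits as $t=t'+t''$ with $\|t'\|_1\le LS$ and with the $t''$ forming a set whose Gaussian supremum is at most $LS$. With $\rho(s,t)=\|s''-t''\|_2$, hypothesis (H) transfers this splitting to the image, pair by pair: each difference $\varphi(t)-\varphi(s)$ is $u+v$ with $\|u\|_1\le CS$ and $\|v\|_2\le C\rho(s,t)$ (the Claim in Section 9).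

The natural next move is to chain: move from a base point to $t$ through finer and finer approximations, and split each link as $u+v$. The $v$-parts are harmless; they add up to at most $CS$ in expectation (Section 10, with links of length one). The $u$-parts are the obstacle. Each link costs up to $CS$ in $\ell^1$ norm, the splitting depends on the pair, and nothing in (H) prevents the $u$-parts of successive links from adding up. With about $\log\log n$ links one obtains $S_B(\varphi(T))\le C(\log\log n)\,S$ and no better.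

The tree is made so that the $u$-parts do add up in the image, while the source pays for them once. Along a branch, each level $k$ contributes to $x(a)$ a block of $\ell^1$ norm $1$, so the total is $N$. Yet for two words that first differ at level $n$, only the block $n$ will be treated as an $\ell^1$ object. It has $\ell^1$ norm at most $2$, and the single term $3e_a$ dominates it, whatever $n$ is. The deeper blocks $k>n$ are treated as $\ell^2$ objects, and a Gaussian-like term attached to the prefix $a|n$ must dominate them.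

It remains to see whether those Gaussian-like terms can be cheap. Let the blocks have sizes $M_k=q^k$ with an integer $q\ge4$, and coefficients $1/M_k$. The deeper blocks of a difference have squared $\ell^2$ norm at most
$$\sum_{k>n}M_k\Big(\frac2{M_k}\Big)^2=4\sum_{k>n}q^{-k}=\frac{4q^{-n}}{q-1}\le\tfrac{16}3\,q^{-n-1},$$
so level $n$ of the source needs a term of size of order $r_n=q^{-(n+1)/2}$. The expected maximum of $|W_n|$ unit-size terms is at most $\sqrt{2\ln|W_n|}$ by (E3) below, and $\ln|W_n|=\ln2\sum_{l\le n}q^l\le\frac43(\ln2)q^n$. Level $n$ therefore costs at most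
$$r_n\sqrt{2\ln|W_n|}\le\sqrt{\tfrac83\ln2}\;q^{-1/2},$$
up to a constant factor. For $N$ levels the bound is of order $N/\sqrt q$, and it stays bounded once $q=N^2$. That is the choice made in Section 1. With $q=4$ the same bound is of order $N$ and shows no gain. With blocks of one fixed size $m$ the tail has squared norm up to $4(N-n)/m$, level $n$ costs about $\sqrt{(N-n)/m}\cdot\sqrt{nm}=\sqrt{n(N-n)}$, and the bound for the sum is of order $N^2$.

The last point is the parameter $M$. A single coordinate $r_ke_{a|k}$ would not do, because its moments stay bounded by $r_k$ instead of growing like $r_k\sqrt p$. A normalized block of $M$ coordinates has moments of order $\sqrt p$ for $p$ up to order $M$. For larger $p$ the block has already become larger than $2N$, the trivial bound for the image, provided that $M$ is large enough.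

## 5. Four inequalities for Rademacher sums

**(E1)** For $p\ge2$, $\|B_v\|_p\le\sqrt p\,\|v\|_2$. Also $\|B_v\|_p\le\|v\|_1$.

The second bound holds because $|B_v|\le\|v\|_1$. For the first (Khinchine), let $v$ be finitely supported and $m\ge1$ an integer. Expanding and keeping the terms with even exponents,
$$\mathbb EB_v^{2m}=\sum_{k_1+k_2+\dots=m}\frac{(2m)!}{\prod_i(2k_i)!}\prod_iv_i^{2k_i}\le\frac{(2m)!}{2^mm!}\sum_{k_1+k_2+\dots=m}\frac{m!}{\prod_ik_i!}\prod_iv_i^{2k_i}=\frac{(2m)!}{2^mm!}\|v\|_2^{2m},$$
because $(2k)!\ge2^kk!$. Now $\frac{(2m)!}{2^mm!}=1\cdot3\cdots(2m-1)\le m^m$ by the inequality of arithmetic and geometric means, so $\|B_v\|_{2m}\le\sqrt m\,\|v\|_2$. For $p\ge2$ take $m=\lceil p/2\rceil$. Then $2m\ge p$ and $m<\frac p2+1\le p$, so $\|B_v\|_p\le\|B_v\|_{2m}\le\sqrt p\,\|v\|_2$. For general $v\in\ell^2$ truncate and apply Fatou's lemma.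

**(E2)** If $X,Y$ are independent, $\mathbb EY=0$ and $p\ge1$, then $\|X+Y\|_p\ge\|X\|_p$.

Indeed, conditionally on $X$, Jensen's inequality gives $\mathbb E_Y|X+Y|^p\ge|X+\mathbb EY|^p=|X|^p$. For us this means: restricting a vector to a subset of its coordinates does not increase $\|B_v\|_p$.

**(E3)** If $\mathbb Ee^{\theta X_w}\le e^{\theta^2/2}$ for all $\theta\in\mathbb R$ and all $w$ in a finite set $W$, then $\mathbb E\max_{w\in W}X_w\le\sqrt{2\ln|W|}$. If $\|v\|_2=1$, then $B_v$ satisfies this exponential bound.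

For $\theta>0$, Jensen's inequality gives
$$\mathbb E\max_wX_w\le\frac1\theta\ln\mathbb E\sum_we^{\theta X_w}\le\frac{\ln|W|}\theta+\frac\theta2 .$$
Choose $\theta=\sqrt{2\ln|W|}$, or let $\theta\to0$ if $|W|=1$. For the second statement, $\mathbb Ee^{\theta B_v}=\prod_i\cosh(\theta v_i)\le\prod_ie^{\theta^2v_i^2/2}=e^{\theta^2/2}$ for finitely supported $v$, and in general by truncation (replacing $1$ by $\|v\|_2$ in the exponent) and Fatou. By Markov's inequality with $\theta=u$, we also get $\mathbb P(|B_v|>u)\le2e^{-u^2/2}$ for $\|v\|_2=1$ and $u>0$.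

**(E4)** Let $R_L$ be a sum of $L\ge2$ independent Rademacher variables. Then $\|R_L\|_p\ge\sqrt{pL/8}$ for $2\le p\le L$.

Let $m=\lfloor p/2\rfloor$, so $1\le m\le L/2$. In the expansion of $\mathbb ER_L^{2m}$ all terms are nonnegative. Keep only the terms in which $m$ distinct indices each appear twice: there are $\binom Lm$ choices of the indices and $(2m)!/2^m$ arrangements. Thus
$$\mathbb E R_L^{2m}\ge \binom Lm\frac{(2m)!}{2^m}=\frac{L!}{(L-m)!}\cdot\frac{(2m)!}{2^m m!}\ge (L-m+1)^m\prod_{i=1}^m\frac{m+i}{2}\ge\Big(\frac L2\Big)^m\Big(\frac{m+1}2\Big)^m .$$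
Hence $\|R_L\|_p\ge\|R_L\|_{2m}\ge\sqrt{(m+1)L/4}\ge\sqrt{pL/8}$, since $m+1>p/2$.

## 6. The tree violates the comparison: proof of Theorem 1

Fix $N\ge2$, and take $x(a)$, $y(a)$ from Section 1. The coordinate $a$ of $y(a)$ is $3$, and that of $y(b)$ is $0$ for $b\ne a$. So $a\mapsto y(a)$ is injective, and we may set
$$T=\{y(a):a\in A\},\qquad\varphi(y(a))=x(a).$$

**Step 1. Size of $T$.** This step checks the cardinality bound. We have
$$\log_2|T|=\log_2|A|=\sum_{k\le N}N^{2k}\le\frac{N^{2N}}{1-N^{-2}}\le\tfrac43N^{2N}\le2N^{2N}.$$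

**Step 2. The image has supremum $N$.** The goal is the exact value of $S_B(\varphi(T))$. The signs $a_{k,i}$ can be chosen freely, so
$$\sup_{a\in A}B_{x(a)}=\sum_{k=1}^N\frac1{M_k}\sum_{i\le M_k}|\varepsilon_{(k,i)}|=N .$$

**Step 3. The source has supremum at most $17$.** Here we bound $S_B(T)$ level by level. For each $a$ the term $3\varepsilon_a$ is at most $3$, and the term of level $k$ is at most its maximum over $W_k$. Each variable $M^{-1/2}\sum_{j\le M}\varepsilon_{(w,j)}$ is $B_v$ with $\|v\|_2=1$, so (E3) gives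
$$S_B(T)\le 3+10\sum_{k=1}^Nr_k\,\mathbb E\max_{w\in W_k}\frac1{\sqrt M}\sum_{j\le M}\varepsilon_{(w,j)}\le3+10\sum_{k=1}^Nr_k\sqrt{2\ln|W_k|}.$$
As in Step 1, $\ln|W_k|=\ln2\sum_{l\le k}N^{2l}\le\frac43(\ln2)N^{2k}$. With $r_k=N^{-k-1}$,
$$r_k\sqrt{2\ln|W_k|}\le\sqrt{\tfrac83\ln2}\cdot\frac1N\le\frac{1.37}N .$$
Summing over the $N$ levels, $S_B(T)\le3+13.7\le17$.

Steps 4 to 7 prove (H). Fix $a\ne b$ and let
$$n=\min\{k:a_k\ne b_k\}.$$

**Step 4. Upper bounds for the image.** We show that the difference $x(a)-x(b)$ is an $\ell^1$ piece of size $2$ plus an $\ell^2$ piece of size comparable to $r_n$. The blocks $k<n$ of $x(a)-x(b)$ vanish. Write $x(a)-x(b)=u+v$, where $u$ is the part in block $n$ and $v$ the part in blocks $k>n$. Block $k$ has $M_k$ entries of modulus at most $2/M_k$. Hence $\|u\|_1\le2$, and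
$$\|v\|_2^2\le\sum_{k>n}M_k\frac4{M_k^2}=\sum_{k>n}^{N}4N^{-2k}\le\frac{4N^{-2n}}{N^2-1}\le\tfrac{16}3N^{-2n-2}=\tfrac{16}3r_n^2 ,$$
where we used $N^2-1\ge\frac34N^2$. Also each block contributes at most $2$ to the $\ell^1$ norm, so $\|x(a)-x(b)\|_1\le2N$. By (E1), for all $p\ge2$,
$$\|B_{x(a)-x(b)}\|_p\le\min\Big\{2+\tfrac4{\sqrt3}\sqrt p\,r_n,\;2N\Big\}.\tag{1}$$

**Step 5. Lower bounds for the source.** We extract from $y(a)-y(b)$ two separate lower bounds, by keeping only some coordinates as (E2) permits. Keeping the coordinates $a$ and $b$, and noting that $|\varepsilon_a-\varepsilon_b|$ is $2$ or $0$ with probability $\frac12$ each,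
$$\|B_{y(a)-y(b)}\|_p\ge3\|\varepsilon_a-\varepsilon_b\|_p=3\cdot2^{1-1/p}\ge3\sqrt2 .\tag{2}$$
Next, $a|n\ne b|n$, so the $2M$ coordinates $(a|n,j)$, $(b|n,j)$, $j\le M$, are distinct, and on them $y(a)-y(b)$ has entries $\pm10r_n/\sqrt M$. Keeping these coordinates and using (E4) with $L=2M$, for $2\le p\le2M$,
$$\|B_{y(a)-y(b)}\|_p\ge\frac{10r_n}{\sqrt M}\|R_{2M}\|_p\ge\frac{10r_n}{\sqrt M}\sqrt{\frac{2pM}8}=5r_n\sqrt p .\tag{3}$$

**Step 6. Comparison for $2\le p\le2M$.** Here the averaged lower bounds beat the first term in (1). Adding half of (2) and half of (3),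
$$\|B_{y(a)-y(b)}\|_p\ge\tfrac32\sqrt2+\tfrac52r_n\sqrt p\ge2.1+2.5\,r_n\sqrt p\ge2+\tfrac4{\sqrt3}\,r_n\sqrt p\ge\|B_{x(a)-x(b)}\|_p ,$$
because $4/\sqrt3<2.4$.

**Step 7. Comparison for $p>2M$.** Here the second term in (1) is what we use. The norm $\|\cdot\|_p$ is nondecreasing in $p$, so by (3) at $p=2M$, and since $r_n\ge r_N=N^{-N-1}$ and $\sqrt M=N^{N+2}$,
$$\|B_{y(a)-y(b)}\|_p\ge5r_n\sqrt{2M}\ge5\sqrt2\,N^{-N-1}N^{N+2}=5\sqrt2\,N>2N\ge\|B_{x(a)-x(b)}\|_p .$$

So (H) holds for all pairs and all $p\ge2$, while $S_B(\varphi(T))/S_B(T)\ge N/17$. As $N$ is arbitrary, no universal $K$ exists. This proves Theorem 1. $\square$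

The case $N=2$ by itself guarantees only the ratio $2/17$; a given constant $K$ is refuted as soon as $N>17K$.

## 7. Gluing scaled trees: proof of Theorem 2

**Step 1. Normalized pieces.** We want sets $T_j$ that contain $0$, have summable suprema, and have images with unbounded suprema. If $T$ is translated by a fixed vector and $\varphi(T)$ by another, then (H) is unchanged, since it involves only differences, and so are the values of $S_B$, since each $B_t$ has mean zero. Scaling both by the same factor preserves (H) and multiplies both suprema by that factor. Take Theorem 1 with $N=4^j$, translate so that some point and its image go to $0$, and scale by $2^{-j}$. For $j\ge1$ this yields finite sets $T_j\ni0$ and maps $\varphi_j$ satisfying (H) with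
$$\varphi_j(0)=0,\qquad S_B(T_j)\le17\cdot2^{-j},\qquad S_B(\varphi_j(T_j))=2^{-j}4^j=2^j .$$
Place the $T_j$ on disjoint sets of coordinates, and likewise the $\varphi_j(T_j)$. Let $T=\bigcup_jT_j$ and $\varphi=\frac12\varphi_j$ on $T_j$. The sets meet only at $0$, where all the definitions agree.

**Step 2. (H) for the union.** The factor $\frac12$ is there for pairs in different pieces. Within one $T_j$, (H) is clear. Let $t\in T_j$, $s\in T_k$ with $j\ne k$. By the triangle inequality and (H) on $T_j$ and $T_k$, applied to the pairs $(t,0)$ and $(s,0)$,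
$$\|B_{\varphi(t)-\varphi(s)}\|_p\le\tfrac12\big(\|B_{\varphi_j(t)}\|_p+\|B_{\varphi_k(s)}\|_p\big)\le\tfrac12\big(\|B_t\|_p+\|B_s\|_p\big)\le\|B_{t-s}\|_p .$$
The last inequality is (E2): $t$ and $s$ have disjoint supports, so $B_t$ and $B_s$ are independent, and each of $\|B_t\|_p$, $\|B_s\|_p$ is at most $\|B_t-B_s\|_p$.

**Step 3. The two suprema.** A finite $F\subset T$ lies in $T_1\cup\dots\cup T_l$ for some $l$. Since $0\in T_j$, each $\sup_{t\in T_j}B_t$ is nonnegative, so $\sup_{t\in F}B_t\le\sum_{j\le l}\sup_{t\in T_j}B_t$. Taking expectations, $S_B(T)\le\sum_j17\cdot2^{-j}=17$. On the other side $S_B(\varphi(T))\ge\sup_j\frac12\cdot2^j=\infty$. $\square$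

## 8. Counting leaves: the lower bound in Theorem 3

We now express $N$ in terms of the number of points. Let $n\ge2^{32}$, so $\log_2n\ge32$ and $\Lambda=\ln\log_2n\ge\ln32>3\ln2$. Let $N\ge2$ be the largest integer with $2N^{2N}\le\log_2n$; it exists because $2\cdot2^4=32$. Theorem 1 gives a set $T$ with $2\le|T|\le n$ and a map satisfying (H) with ratio at least $N/17$.

By maximality $2(N+1)^{2(N+1)}>\log_2n$, that is,
$$\ln2+(2N+2)\ln(N+1)>\Lambda .\tag{4}$$
Suppose $N+1\le\Lambda/(3\ln\Lambda)$. Since $3\ln\Lambda>1$, this implies $N+1\le\Lambda$, so $\ln(N+1)\le\ln\Lambda$, and the left side of (4) is at most $\ln2+\frac{2\Lambda}{3\ln\Lambda}\ln\Lambda=\ln2+\frac23\Lambda$. This is less than $\Lambda$ because $\Lambda>3\ln2$, which contradicts (4). Hence $N+1>\Lambda/(3\ln\Lambda)$. As $N\ge2$ gives $N\ge\frac23(N+1)$,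
$$R(n)\ge\frac N{17}\ge\frac{2}{51}(N+1)\ge\frac2{153}\cdot\frac\Lambda{\ln\Lambda}.$$

## 9. Splitting the increments of the image

We turn to the upper bound in Theorem 3. From here on $L,C$ are universal constants that may change from line to line. For $T\subset\ell^2$ let $G(T)=\mathbb E\sup_{t\in T}\sum_it_ig_i$ with $g_i$ i.i.d. $N(0,1)$ (for infinite $T$, again a supremum over finite subsets). For instance $G(\{e_1,\dots,e_m\})=\mathbb E\max_{i\le m}g_i$. We use the following results.

**Bernoulli theorem** (Bednorz–Latała, *On the boundedness of Bernoulli processes*, Ann. of Math. 180 (2014)). If $S_B(T)<\infty$, then $T\subset T_1+T_2$ with $\sup_{t\in T_1}\|t\|_1\le L\,S_B(T)$ and $G(T_2)\le L\,S_B(T)$.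

For the cube $T=\{-\frac1m,\frac1m\}^m$, where $S_B(T)=1$, one may take $T_1=T$ and $T_2=\{0\}$. For a one-point set $T=\{t\}$, where $S_B(T)=0$, one takes $T_1=\{0\}$ and $T_2=\{t\}$.

**Majorizing measure theorem** (Talagrand, Acta Math. 159 (1987); in this form see Talagrand's book *Upper and Lower Bounds for Stochastic Processes*). Any $U\subset \ell^2$ has an increasing sequence of partitions $(\mathcal A_m)_{m\ge0}$ with $\mathcal A_0=\{U\}$, $|\mathcal A_m|\le2^{2^m}$ and $\sup_{u\in U}\sum_m2^{m/2}\operatorname{diam}(A_m(u))\le L\,G(U)$, where $A_m(u)$ is the element of $\mathcal A_m$ containing $u$.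

Increasing means that each set of $\mathcal A_{m+1}$ lies inside a set of $\mathcal A_m$. Grouping the leaves of our tree by their prefixes $a|1$, then $a|2$, and so on, gives partitions nested in this sense.

**Moment bound** (Hitczenko, Israel J. Math. 84 (1993)). For $p\ge1$,
$$\|B_x\|_p\ge c_0\Big(\sum_{i\le p}x_i^*+\sqrt p\Big(\sum_{i>p}(x_i^*)^2\Big)^{1/2}\Big),$$
where $c_0>0$ is universal and $(x_i^*)$ is the nonincreasing rearrangement of $(|x_i|)$.

For example, $x=(1,-3,2)$ has $x^*=(3,2,1)$, and for $p=2$ the bracket equals $5+\sqrt2$, while $\|B_x\|_2=\sqrt{14}$.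

**Setting.** Let $2\le|T|\le n$, let $\varphi$ satisfy (H), and let $S=S_B(T)$, which is finite. Moreover $S>0$: for $s\ne t$ in $T$ we have $S\ge\mathbb E\max(B_s,B_t)=\frac12\mathbb E|B_s-B_t|>0$. For each $t\in T$ fix a splitting $t=t'+t''$ with $t'\in T_1$, $t''\in T_2$ from the Bernoulli theorem. Put
$$\rho(s,t)=\|s''-t''\|_2,\qquad\alpha=2LS,$$
so that $\|t'-s'\|_1\le\alpha$.

**Claim.** For $s,t\in T$ the vector $x=\varphi(t)-\varphi(s)$ can be written as $x=u+v$ with $\|u\|_1\le C\alpha$ and $\|v\|_2\le C\rho(s,t)$.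

The proof turns (H) into a bound for all moments of $B_x$ and then selects the one moment at which the two parts of that bound balance. Let $\beta=\rho(s,t)$. By (H), the triangle inequality and (E1),
$$\|B_x\|_p\le\|B_{t'-s'}\|_p+\|B_{t''-s''}\|_p\le\alpha+\sqrt p\,\beta\qquad\text{for all }p\ge2.\tag{5}$$

**Case $\beta=0$.** Letting $p\to\infty$ in (5), $|B_x|\le\alpha$ almost surely. For each $m$, the event that $\varepsilon_ix_i=|x_i|$ for all $i\le m$ and $\sum_{i>m}x_i\varepsilon_i\ge0$ has probability at least $2^{-m}\cdot\frac12$, by independence and symmetry, and on it $B_x\ge\sum_{i\le m}|x_i|$. So $\sum_{i\le m}|x_i|\le\alpha$ for every $m$, that is, $\|x\|_1\le\alpha$. Take $u=x$, $v=0$.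

**Case $\beta>0$ and $\alpha\le2\beta$.** With $p=2$ in (5), $\|x\|_2=\|B_x\|_2\le2\beta+\sqrt2\,\beta\le4\beta$. Take $u=0$, $v=x$.

**Case $\beta>0$ and $\alpha>2\beta$.** Let $p=(\alpha/\beta)^2\ge4$. Then $\sqrt p\,\beta=\alpha$, and (5) gives $\|B_x\|_p\le2\alpha$. Let $u$ be the restriction of $x$ to $\lfloor p\rfloor$ coordinates carrying its largest absolute values, and $v=x-u$. The moment bound gives
$$\|u\|_1=\sum_{i\le p}x_i^*\le\frac{2\alpha}{c_0},\qquad\|v\|_2=\Big(\sum_{i>p}(x_i^*)^2\Big)^{1/2}\le\frac{2\alpha}{c_0\sqrt p}=\frac{2\beta}{c_0}.$$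
This proves the Claim. $\square$

## 10. Chaining with jumps of length $\log_2 m_0$: the upper bound in Theorem 3

As explained in Section 4, each link of a chain costs up to $CS$ in $\ell^1$. So we want few links. A link that jumps over $h$ partition levels must, however, control $2^{2^{m+h}}$ vectors with the diameters of level $m$, and this inflates the $\ell^2$ cost by $2^{h/2}$. With $m_0$ levels in all, the total is about $m_0/h+2^{h/2}$ times $S$, and $h\approx\log_2m_0$ makes the first term dominant and of order $m_0/\ln m_0$.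

**Step 1. Partitions of $T$.** This step transfers Talagrand's partitions to $T$ and cuts them off at the level where single points are affordable. Let $n\ge2^{32}$, and let $m_0$ be the least integer with $2^{2^{m_0}}\ge n$. Since $2^{32}=2^{2^5}$, $m_0\ge5$. Apply the majorizing measure theorem to $U=\{t'':t\in T\}\subset T_2$, for which $G(U)\le LS$, and pull the partitions back to $T$ via $t\mapsto t''$. For $m\ge m_0$ replace them by the partition of $T$ into singletons, which has $|T|\le n\le2^{2^{m_0}}$ elements. The sequence is still increasing, it begins with $\{T\}$, and the $m$-th partition has at most $2^{2^m}$ elements. Let $A_m(t)$ be the element containing $t$, and $\Delta_m(t)$ its $\rho$-diameter. Then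
$$\sup_{t\in T}\sum_{m<m_0}2^{m/2}\Delta_m(t)\le LS.\tag{6}$$
For each set of each partition choose one of its points, and let $\pi_m(t)$ be the point chosen in $A_m(t)$. Then $\pi_{m_0}(t)=t$, and $\pi_0(t)=t_0$ does not depend on $t$.

**Step 2. The chain.** Here we write $\varphi(t)-\varphi(t_0)$ as a sum of few links and split each. Let
$$h=\lfloor\log_2m_0\rfloor\ge2,\qquad J=\lceil m_0/h\rceil,\qquad m_j=\min(jh,m_0)\quad(0\le j\le J).$$
(For $j=0$ this reads $m_j=0$; the number $m_0$ of Step 1 always denotes the final level, and $m_J$ equals it. To avoid the clash we write $\mu_j$ for $\min(jh,m_0)$ from now on.) So $\mu_0=0<\mu_1<\dots<\mu_J=m_0$, the inequality $\mu_{J-1}<\mu_J$ being $(J-1)h<m_0$, and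
$$\varphi(t)-\varphi(t_0)=\sum_{j=0}^{J-1}\big(\varphi(\pi_{\mu_{j+1}}(t))-\varphi(\pi_{\mu_j}(t))\big).$$
Since $A_{\mu_{j+1}}(t)\subset A_{\mu_j}(t)$, the points $\pi_{\mu_{j+1}}(t)$ and $\pi_{\mu_j}(t)$ both lie in $A_{\mu_j}(t)$, so their $\rho$-distance is at most $\Delta_{\mu_j}(t)$. Fix for each pair of points one splitting from the Claim. The $j$-th link then equals $u_j(t)+v_j(t)$ with
$$\|u_j(t)\|_1\le CS,\qquad\|v_j(t)\|_2\le C\Delta_{\mu_j}(t).$$
The pair of points depends only on $A_{\mu_{j+1}}(t)$, because this set determines the larger set $A_{\mu_j}(t)$. Hence $v_j(\cdot)$ takes at most $2^{2^{\mu_{j+1}}}$ values.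

**Step 3. The $\ell^1$ parts.** They are bounded pointwise: $\sup_t\big|\sum_{j<J}B_{u_j(t)}\big|\le CJS$.

**Step 4. A uniform bound for the $\ell^2$ parts.** We control all the variables $B_{v_j(t)}$ by a single random factor. Let
$$Y=\max_{0\le j<J}2^{-\mu_{j+1}/2}\max_v\frac{|B_v|}{\|v\|_2},$$
where the inner maximum runs over the nonzero values $v$ of $v_j(\cdot)$, and an empty maximum is $0$. By the tail bound after (E3), each ratio exceeds $2^{\mu_{j+1}/2}u$ with probability at most $2e^{-2^{\mu_{j+1}}u^2/2}$. The integers $\mu_{j+1}\ge1$ are distinct, so for $u\ge2$ the union bound gives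
$$\mathbb P(Y>u)\le\sum_{m\ge1}2\cdot2^{2^m}e^{-u^22^m/2}\le2\sum_{m\ge1}e^{-2^mu^2/4}\le2\sum_{m\ge1}e^{-mu^2/2}=\frac{2e^{-u^2/2}}{1-e^{-u^2/2}}\le3e^{-u^2/2}.$$
The second inequality uses $2^{2^m}=e^{2^m\ln2}\le e^{2^mu^2/4}$, as $u^2/4\ge1\ge\ln2$; the third uses $2^m\ge2m$; the last uses $1-e^{-u^2/2}\ge1-e^{-2}\ge\frac23$. Therefore
$$\mathbb EY\le2+\int_2^\infty3e^{-u^2/2}\,du\le2+\frac32\int_2^\infty u\,e^{-u^2/2}\,du=2+\tfrac32e^{-2}\le3 .$$

**Step 5. Summing the $\ell^2$ parts.** Now we use (6) and pay for the jumps. For every $t$ we have $|B_{v_j(t)}|\le Y\,2^{\mu_{j+1}/2}\|v_j(t)\|_2$. Since $\mu_{j+1}\le\mu_j+h$, and $\mu_0,\dots,\mu_{J-1}$ are distinct integers below $m_0$,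
$$\mathbb E\sup_t\sum_{j<J}B_{v_j(t)}\le\mathbb EY\cdot\sup_t\sum_{j<J}2^{\mu_{j+1}/2}C\Delta_{\mu_j}(t)\le C\,2^{h/2}\sup_t\sum_{j<J}2^{\mu_j/2}\Delta_{\mu_j}(t)\le C\,2^{h/2}S .$$
With $h=1$ the same computation bounds the $\ell^2$ parts by $CS$, as asserted in Section 4.

**Step 6. Conclusion in terms of $m_0$.** We combine Steps 3 and 5. Since $\mathbb EB_{\varphi(t_0)}=0$ and $J\le m_0/h+1$,
$$S_B(\varphi(T))=\mathbb E\sup_tB_{\varphi(t)-\varphi(t_0)}\le C\Big(\frac{m_0}h+1+2^{h/2}\Big)S .$$
As $m_0\ge4$, we have $h\ge\log_2m_0-1\ge\frac12\log_2m_0\ge\frac12\ln m_0$, so $m_0/h\le2m_0/\ln m_0$. Also $2^{h/2}\le\sqrt{m_0}\le m_0/\ln m_0$, because $\ln x\le\frac2e\sqrt x\le\sqrt x$ for $x>0$; and $1\le m_0/\ln m_0$. Hence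
$$S_B(\varphi(T))\le C\,\frac{m_0}{\ln m_0}\,S .$$

**Step 7. Conclusion in terms of $\Lambda$.** It remains to compare $m_0$ with $\Lambda$. By minimality of $m_0$, $2^{m_0-1}<\log_2n$, so
$$m_0\le\log_2\log_2n+1=\frac\Lambda{\ln2}+1\le2\Lambda ,$$
the last inequality because $\Lambda\ge\ln32$. The function $x/\ln x$ is increasing for $x\ge e$, and $m_0\ge5>e$, so
$$\frac{m_0}{\ln m_0}\le\frac{2\Lambda}{\ln(2\Lambda)}\le\frac{2\Lambda}{\ln\Lambda}.$$
Since $T$ and $\varphi$ were arbitrary, $R(n)\le C\,\Lambda/\ln\Lambda$. Together with Section 8 this proves Theorem 3. $\square$
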